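# Group algebras and infinite dimensional full linear rings

## 1. A compact $G$-space with amenable point stabilizers

Let $G$ be any group. The proof in these notes turns on a nonempty compact Hausdorff space $X$, built from $G$ alone, on which $G$ acts by homeomorphisms with two properties:

* the stabilizer $G_x$ of every point $x\in X$ is amenable;
* every Radon probability measure on $X$ can be moved by elements of $G$ as close as we like to any given point mass.

Here is what it is for. We shall meet a group algebra $KG$ acting on a vector space $V$, and we shall want to bound dimensions of subspaces of $V$ by counting. The counting needs finite subsets of the group that are almost invariant under translation, and only amenable groups have these. The group $G$ is arbitrary, but its subgroups $G_x$ are amenable by the first property. The second property lets us move most of any finite configuration of points of $X$ into a small open set $U$. On a well-chosen $U$, finitely many prescribed group elements either act trivially or move $U$ off itself. The algebraic question that this answers is stated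 in Section 2. First we build $X$.

**Definition (means, amenability).** A *mean* on $\ell^\infty(G)$ (bounded real functions) is a linear functional $m$ with $m(1)=1$ and $m(f)\ge 0$ for $f\ge0$. The group acts by $(gf)(k)=f(g^{-1}k)$ and $(gm)(f)=m(g^{-1}f)$. A group is *amenable* if it has a left invariant mean.

**Følner's criterion.** A group $A$ is amenable if and only if for all finite $T\subseteq A$ and $\varepsilon>0$ there is a finite nonempty $P\subseteq A$ with $|TP|\le(1+\varepsilon)|P|$. For example, in $A=\mathbb Z$ with $T=\{0,1\}$ take $P=\{1,\dots,N\}$, where $|T+P|=N+1$.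

We also use these facts on compact convex sets (Phelps, *Lectures on Choquet's Theorem*, §1). By Krein–Milman, a nonempty compact convex set has extreme points and is the closed convex hull of them. By Milman's converse, the extreme points of a compact set $\overline{\operatorname{conv}}(Y)$ lie in $\overline Y$. By Bauer's theorem, an extreme point $e$ is the barycenter of only one Radon probability measure, namely $\delta_e$.

**Construction.** Let $\mathcal M$ be the set of means, a weak* compact convex set on which $G$ acts by affine homeomorphisms. By Zorn's lemma it contains a minimal nonempty closed convex $G$-invariant subset $\mathcal M_0$. Put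
$$X=\overline{\operatorname{ext}\mathcal M_0}.$$
It is nonempty by Krein–Milman, compact Hausdorff, and $G$-invariant because affine homeomorphisms permute extreme points.

**Example (amenable $G$).** If $G$ has a left invariant mean $\lambda$, then $X$ is one point. Take $m\in\mathcal M_0$ and put $\bar m(f)=\lambda\big(g\mapsto (gm)(f)\big)$. If $\bar m\notin\mathcal M_0$, Hahn–Banach gives $f\in\ell^\infty(G)$ with $\bar m(f)>\sup_{m'\in\mathcal M_0}m'(f)$. This is impossible, since $\lambda$ averages the numbers $(gm)(f)$, which are at most that supremum. Also $(h\bar m)(f)=\lambda(g\mapsto (hgm)(f))=\bar m(f)$. So $\{\bar m\}$ is closed, convex and invariant, and minimality gives $\mathcal M_0=\{\bar m\}$. The space $X$ thus carries information only when $G$ is not amenable.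

**Lemma 1.** (i) Each stabilizer $G_x$ $(x\in X)$ is amenable. (ii) For every Radon probability measure $\mu$ on $X$ and every $x\in X$, $\delta_x\in\overline{G\mu}$ (weak* closure).

**Proof of (i): transfer the mean $x$ to $G_x$.** The point $x$ is itself a mean on $\ell^\infty(G)$, and it is $G_x$-invariant. Write $G=\bigsqcup_tG_xt$ and, for $f\in\ell^\infty(G_x)$, put $\tilde f(bt)=f(b)$ for $b\in G_x$. For $a\in G_x$ we have $\widetilde{af}(bt)=f(a^{-1}b)=\tilde f(a^{-1}bt)=(a\tilde f)(bt)$. So $f\mapsto x(\tilde f)$ is a left invariant mean on $G_x$.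

**Proof of (ii): pass to barycenters and use minimality.** Let $m\in\mathcal M_0$ be the barycenter of $\mu$, that is, $m(f)=\int x(f)\,d\mu(x)$. The barycenter depends continuously on $\mu$, because each $x\mapsto x(f)$ is continuous on $X$. The barycenter of $g\mu$ is $gm$, because $\int (gx)(f)\,d\mu=\int x(g^{-1}f)\,d\mu=m(g^{-1}f)$.

The set $\overline{\operatorname{conv}}(Gm)$ is a nonempty closed convex invariant subset of $\mathcal M_0$, hence equals $\mathcal M_0$. By Milman, $\operatorname{ext}\mathcal M_0\subseteq\overline{Gm}$. Let $e\in\operatorname{ext}\mathcal M_0$ and let $g_im\to e$ be a net. The space $\operatorname{Prob}(X)$ is compact, so after passing to a subnet $g_i\mu\to\nu$, and $\nu$ has barycenter $e$. By Bauer $\nu=\delta_e$. So $\delta_e\in\overline{G\mu}$ for every extreme point $e$. Since $\overline{G\mu}$ is closed, $x\mapsto\delta_x$ is continuous and the extreme points are dense in $X$, the same holds for all $x\in X$. $\square$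

The next lemma makes (ii) uniform: finitely many group elements suffice for all measures at once. We need a theorem of B. H. Neumann (1954): *a group is not a finite union of cosets (left or right) of subgroups of infinite index.*

**Lemma 2.** Let $U\subseteq X$ be nonempty and open.
(i) For every $\varepsilon>0$ there is a finite $S\subseteq G$ such that for every probability measure $\mu$ on $X$ some $s\in S$ has $(s\mu)(U)>1-\varepsilon$.
(ii) Let $O\subseteq X$ be finite and nonempty, and $H=\{h\in G:hO\subseteq U\}$. Then $G=S^{-1}H$ for some finite $S$. Hence $H$ is not contained in a finite union of cosets of subgroups of infinite index.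

**Proof of (i): compactness of $\operatorname{Prob}(X)$.** For open $U'$, the function $\mu\mapsto\mu(U')$ is the supremum of the continuous functions $\mu\mapsto\int f\,d\mu$ over continuous $f$ with $0\le f\le 1_{U'}$ (inner regularity and Urysohn), so it is lower semicontinuous. Hence $\{\mu:(g\mu)(U)>1-\varepsilon\}=\{\mu:\mu(g^{-1}U)>1-\varepsilon\}$ is open for each $g$. These sets cover $\operatorname{Prob}(X)$: fix $x\in U$; by Lemma 1(ii) some $g\mu$ lies in the open neighborhood $\{\nu:\nu(U)>1-\varepsilon\}$ of $\delta_x$. Finitely many of them cover.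

**Proof of (ii): apply (i) to uniform measures.** Take $\varepsilon=1/|O|$ and $S$ from (i). For $g\in G$ apply (i) to the uniform measure on $gO$. Some $s\in S$ has $(s\mu)(U)>1-1/|O|$, so all points of $sgO$ lie in $U$, that is, $sg\in H$. So $G=S^{-1}H$. If $H$ were in a finite union of cosets of subgroups of infinite index, so would be $G=S^{-1}H$, since a left translate of a left coset is a left coset, and $s^{-1}(Bc)=(s^{-1}Bs)s^{-1}c$. This contradicts Neumann. $\square$

**Definition (pointwise stabilizers, admissible sets).** For nonempty open $U\subseteq X$ let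
$$B_U=\{g\in G:gx=x\ \text{for all }x\in U\}.$$
This is a subgroup, and $U'\subseteq U$ implies $B_U\subseteq B_{U'}$. For finite $F\subseteq G$ call $U$ *$F$-admissible* if every $\psi\in F^{-1}F$ either fixes $U$ pointwise or satisfies $\psi U\cap U=\emptyset$.

The definitions make sense for any compact Hausdorff $G$-space, and a small picture helps. Let the infinite dihedral group act on $\mathbb R\cup\{\infty\}$ by $t:x\mapsto x+1$, $s:x\mapsto -x$, and let $F=\{1,s\}$. Then $(-1,1)$ is not $F$-admissible, because $s$ moves points of it but maps it to itself. The smaller set $(0,1)$ is $F$-admissible, because $s(0,1)=(-1,0)$.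

**Shrinking.** *Every nonempty open $U$ contains a nonempty open $F$-admissible $U'$.* Treat the finitely many $\psi\in F^{-1}F$ one after another. If $\psi$ does not fix the current set $U_*$ pointwise, pick $x\in U_*$ with $\psi x\neq x$ and disjoint open neighborhoods $N_1\ni x$, $N_2\ni\psi x$, and replace $U_*$ by $U''=U_*\cap N_1\cap\psi^{-1}N_2$. Then $\psi U''\cap U''=\emptyset$. Both alternatives persist under further shrinking.

## 2. Maximal right quotient rings and the theorems

Throughout, $K$ is a field, $G$ a group and $R=KG$. For $P\subseteq G$, $K[P]$ is the $K$-span of $P$.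

**Definition (prime, nonsingular).** A ring $R$ is *prime* if $aRb=0$ implies $a=0$ or $b=0$. It is *right nonsingular* if no $a\ne0$ has an essential right annihilator $r(a)=\{x\in R:ax=0\}$ (a right ideal is essential if it meets every nonzero right ideal nontrivially). Every domain is right nonsingular.

**Definition (maximal right quotient ring).** For a right nonsingular ring $R$ let $Q=Q(R)\supseteq R$ be its maximal right quotient ring. We use the following textbook properties. The ring $Q$ is von Neumann regular (every $a$ is $aqa$ for some $q\in Q$) and right self-injective, and it is prime if $R$ is. Moreover $R_R$ is **dense** in $Q_R$: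

$$\text{for } p\ne0 \text{ and } q_1,\dots,q_k \text{ in } Q \text{ there is } r\in R \text{ with } pr\ne0 \text{ and all } q_ir\in R. \tag{1}$$

In particular every nonzero right ideal of $Q$ meets $R$ nontrivially. Any overring of $R$ in which $R$ is dense embeds in $Q$ over $R$. For example $Q(\mathbb Z)=\mathbb Q$, and $Q(K[t,t^{-1}])=K(t)$, which is the case $G=\mathbb Z$.

**Definition (full linear ring).** A *full linear ring* is a ring $\operatorname{End}_D(V)$ of all $D$-linear maps of a right vector space $V$ over a division ring $D$, acting on the left of $V$. It is *infinite dimensional* if $\dim_DV=\infty$. The *rank* of a map is the $D$-dimension of its image.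

The question, posed as Question 1 in the thesis "Maximal Quotient Rings" (https://ir.canterbury.ac.nz/bitstream/handle/10092/8889/hannah_thesis.pdf?isAllowed=y&sequence=1), is this: when $KG$ is prime and right nonsingular, is $Q(KG)$ ever an infinite dimensional full linear ring?

**Example (for rings in general the answer is yes).** Let $\dim_KV=\infty$, let $E=\operatorname{End}_K(V)$, let $\mathcal F\subseteq E$ be the ideal of finite rank maps, and $R_0=K+\mathcal F$. If $a,b\ne0$ in $R_0$ then $a\mathcal Fb\neq0$, so $R_0$ is prime. For a rank-one idempotent $e$ the right ideal $eR_0$ is minimal: if $ex\ne0$ there is $y\in\mathcal F$ with $exy=e$. So an essential right ideal contains all such $e$, hence contains $\mathcal F$. If $r(a)$ is essential then $a\mathcal F=0$ and $a=0$. So $R_0$ is right nonsingular. It is dense in $E$: given $p\ne0$ and $q_i$ in $E$, take $r\in\mathcal F$ with $pr\ne0$; then $q_ir\in\mathcal F$.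

The ring $E$ is right self-injective. Let $\phi:A\to E$ be a right $E$-map from a right ideal $A$, and define $q$ on $AV$ by $q(\sum a_iv_i)=\sum\phi(a_i)v_i$. If $\sum a_iv_i=0$, fix $0\neq w\in V$, a projection $e$ onto $wK$, and $b_i\in E$ with $b_iw=v_i$. Then $\sum a_ib_ie=0$, so $\sum\phi(a_i)b_ie=0$, and at $w$ this says $\sum\phi(a_i)v_i=0$. So $q$ is well defined, and any linear extension of it to $V$ gives $\phi(a)=qa$.

Now view $E\subseteq Q(R_0)$. As $E$ is right self-injective, $E$ is a direct summand of $Q(R_0)$ as a right $E$-module. A complement meets $R_0$ in $0$, hence is $0$. So $Q(R_0)=E$ is infinite dimensional, and a negative answer for $KG$ must use the group.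

**Theorem 1.** Let $K$ be a field and $G$ a group with $KG$ prime and right nonsingular. If $Q(KG)\cong\operatorname{End}_D(V)$ for a division ring $D$ and a right $D$-space $V$, then $\dim_DV<\infty$.

So the answer to the question is: never. The second theorem says what happens in the finite dimensional case. A nonzero right ideal is *uniform* if any two nonzero submodules of it meet nontrivially ($\mathbb Z$ is uniform over itself). The *uniform dimension* $\operatorname{udim}$ of a module is the largest number of nonzero submodules with direct sum, when this is finite. A ring is *right Goldie* if it has finite right uniform dimension and the ascending chain condition on right annihilators. A *Følner net* $(P_i)$ of $G$ is a net of finite nonempty subsets with $|gP_i\setminus P_i|=o(|P_i|)$ for each $g\in G$. An amenable group has one by Følner's criterion: index by pairs $(T,\varepsilon)$ with $1\in T$, since then $|TP|\le(1+\varepsilon)|P|$ gives $|gP\setminus P|\le\varepsilon|P|$ for $g\in T$.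

**Theorem 2.** Let $KG$ be prime. The following are equivalent:
(a) $KG$ is right nonsingular and $Q(KG)$ is a full linear ring;
(b) $KG$ is right nonsingular and has a uniform right ideal;
(c) $KG$ is right Goldie.

If they hold, then $G$ is amenable, $KG$ is also left Goldie, and $Q(KG)\cong M_n(D)$ with $n<\infty$. Moreover, for every $a\in KG$ and every Følner net $(P_i)$ of $G$,
$$\lim_i\frac{\dim_KaK[P_i]}{|P_i|}=\frac{\operatorname{rank}(a)}{n}.\tag{2}$$
Consequently $|H|$ divides $n$ for every finite subgroup $H\le G$, and $n\le|F^{-1}F|$ whenever $F=\operatorname{supp}(u)$ and $u\in KG$ has rank one. The last bound is sharp, and every $n\ge1$ occurs.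

In particular, if $KG$ is prime and right nonsingular, and $G$ is non-amenable or has finite subgroups of unbounded order, then $Q(KG)$ is not a full linear ring at all.

Two more recalled facts. Let $\Delta=\Delta(G)$ be the normal subgroup of elements with finitely many conjugates. Connell's theorem (Passman, *The Algebraic Structure of Group Rings*, Thm 4.2.10) says: $KG$ is prime if and only if $\Delta(G)$ is torsion-free abelian, if and only if $G$ has no finite normal subgroup $\ne1$; in that case $K\Delta$ is a domain. Goldie's theorem says: in a prime right Goldie ring every essential right ideal contains a regular element (one that is neither a left nor a right zero divisor), and the ring is a right order in a simple Artinian ring; conversely a right order in a simple Artinian ring is prime right Goldie.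

## 3. Rank one elements of $KG$, and two groups by hand

In Sections 3 to 7, $R=KG$ is prime and right nonsingular with $Q=Q(R)=\operatorname{End}_D(V)$. Let $I=\{a\in R:\operatorname{rank}a<\infty\}$, an ideal of $R$.

The purpose of the first lemma is to bring the finite rank maps of $Q$ down into $R$.

**Lemma 3.** (i) There is $u\in R$ of rank one; in particular $I\ne0$.
(ii) If $\eta\in R$ and $I\eta=0$, then $\eta=0$.
(iii) If $\dim_DV=\infty$ and $w_1,\dots,w_m\in I$, there is $0\neq y\in R$ with $w_jy=0$ for all $j$.

*Proof.* (i) Let $e\in Q$ be a rank-one idempotent. Then $eQ\cap R\ne0$, and nonzero elements of $eQ$ have rank one. (ii) $I\eta=0$ gives $IR\eta\subseteq I\eta=0$; pick $0\ne a\in I$, so $aR\eta=0$ and $\eta=0$ by primeness. (iii) $\bigcap_j\ker w_j$ has finite codimension, so it contains some $v_0\ne0$. Take an idempotent $e\in Q$ with $eV=v_0D$ and $0\ne y\in eQ\cap R$. Then $yV\subseteq v_0D$ is killed by all $w_j$. $\square$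

**From now on fix** $u\in R$ of rank one and put
$$L=uV\ \text{(a line)},\qquad F_0=\operatorname{supp}u,\qquad C=|F_0|^3.$$
Every $g\in G$ is invertible in $R$, so each $gL$ is again a line. For $\alpha\in K$ we have $\alpha L=\alpha uV=u\alpha V\subseteq L$. So for a subgroup $B\le G$ and $h\in G$, the $D$-subspace $\sum_{b\in B}bhL$ is a $KB$-submodule of $V$.

**$KG$ a domain.** Then the answer is immediate. Let $0\neq ua,ub\in uR$. Since $u$ has rank one, the nonzero right ideals $uaQ$ and $ubQ$ both equal the minimal right ideal $uQ$, so $ua=ubq$ for some $q\in Q$. Density gives $r\in R$ with $uar\ne0$ and $qr\in R$, and then $uar=ub(qr)$ is a common nonzero multiple. So $uR$ is uniform. In a domain $uR\cong R$, so $R_R$ is uniform, and $1\in R$ itself has rank one: a direct decomposition $Q=A\oplus A'$ into nonzero right ideals would give $A\cap R$, $A'\cap R$ nonzero with zero intersection. So $\dim_DV=1$.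

**The infinite dihedral group.** Let $G=\langle t,s: s^2=1,\ sts=t^{-1}\rangle$. Here $KG$ acts on $V=K(t)$, with $t$ acting by multiplication and $s$ by $f(t)\mapsto f(t^{-1})$, linearly over $D=K(t)^{\langle s\rangle}$; and $[K(t):D]=2$. In Section 11 we verify that $KG$ is prime and $Q(KG)\cong M_2(D)$. The element $u=1+s$ acts as $f\mapsto f(t)+f(t^{-1})$, with image the line $D$, so $u$ has rank one. Let us test (2) on it. Put $P=\{t^as^b:|a|\le N,\ b\in\{0,1\}\}$, so $|P|=2(2N+1)$. We have $ut^a=t^a+t^{-a}s=u\,t^{-a}s$. So the elements $up$ $(p\in P)$ are the $2N+1$ elements $t^a+t^{-a}s$, which are independent, and $\dim_KuK[P]/|P|=1/2=\operatorname{rank}(u)/2$.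

## 4. Counting along Følner sets, and where it stops

The natural first attempt is to let all of $G$ move the line $L$ and count dimensions over $K$ along Følner sets. This settles amenable groups. Two of its ingredients will be used unchanged later, so we state them separately.

The first turns independence of lines over $D$ into an inequality between cardinalities of subsets of $G$.

**Lemma 4.** (i) Let $0\ne v\in R$ with $F=\operatorname{supp}v$. For every finite $P\subseteq G$,
$$\dim_KvK[P]\ge|P|/|F^{-1}F|.\tag{3}$$
(ii) Let $\Theta\subseteq G$ be finite and $k=\dim_D\sum_{\theta\in\Theta}\theta L$. For every finite $P\subseteq G$,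
$$k\cdot\dim_KuK[P]\le|\Theta F_0P|,\qquad\text{hence}\qquad k\,|P|\le|F_0|^2\,|\Theta F_0P|.\tag{4}$$

*Proof.* (i) Let $P'\subseteq P$ be maximal with the sets $Fp$ $(p\in P')$ pairwise disjoint. The elements $vp$ $(p\in P')$ are nonzero with disjoint supports $Fp$, so they are independent and $\dim_KvK[P]\ge|P'|$. By maximality each $p\in P$ has $Fp\cap Fp'\ne\emptyset$ for some $p'\in P'$, so $P\subseteq F^{-1}FP'$ and $|P|\le|F^{-1}F|\,|P'|$.

(ii) Choose $\Theta'\subseteq\Theta$ with $|\Theta'|=k$ and the lines $\theta L$ $(\theta\in\Theta')$ independent. Suppose $\sum_{\theta\in\Theta'}\theta ua_\theta=0$ with $a_\theta\in R$. Since $\theta ua_\theta V\subseteq\theta L$ and the lines are independent, every $\theta ua_\theta=0$, so every $ua_\theta=0$. Hence the spaces $\theta uK[P]$ $(\theta\in\Theta')$ form a direct sum, each has dimension $\dim_KuK[P]$, and all lie in $K[\Theta F_0P]$. This is the first inequality; the second follows from (3) and $|F_0^{-1}F_0|\le|F_0|^2$. $\square$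

The second ingredient turns a pattern of products into a strictly decreasing chain of subspaces.

**Lemma 5.** Let a ring $A$ act by $\rho:A\to\operatorname{End}_D(W)$ on a $D$-space $W$, and let $a_i,\eta_i\in A$ $(1\le i\le m)$ with $\rho(a_i\eta_i)\ne0$ for all $i$ and $\rho(a_j\eta_i)=0$ for $j<i$. Then $m\le\dim_DW$.

*Proof.* Put $N_0=W$ and $N_i=\bigcap_{j\le i}\ker\rho(a_j)$. Then $\operatorname{im}\rho(\eta_i)\subseteq N_{i-1}$ but $\operatorname{im}\rho(\eta_i)\not\subseteq\ker\rho(a_i)$. So $N_i\subsetneq N_{i-1}$ for $i=1,\dots,m$. $\square$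

**The amenable case of Theorem 1.** Let $G$ be amenable and suppose $\dim_DV=\infty$. Put $W=\sum_{g\in G}gL$, an $R$-submodule of $V$.

*A bound for $W$.* Let $\Theta\subseteq G$ be finite and $k=\dim_D\sum_{\theta\in\Theta}\theta L$. Given $\varepsilon>0$, choose a finite nonempty $P$ with $|\Theta F_0P|\le(1+\varepsilon)|P|$. By (4), $k\le|F_0|^2(1+\varepsilon)$. So $\dim_DW\le|F_0|^2$.

*$R$ acts faithfully on $W$.* The annihilator $J$ of $W$ in $R$ is an ideal with $JuV=JL=0$, so $Ju=0$ and $JRu\subseteq Ju=0$. Since $R$ is prime and $u\neq0$, $J=0$.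

*A chain that is too long.* Put $\eta_1=1$. For $i=1,2,\dots$ choose $w_i\in I$ with $w_i\eta_i\ne0$ by Lemma 3(ii), then $0\ne\eta_{i+1}\in R$ with $w_j\eta_{i+1}=0$ for all $j\le i$ by Lemma 3(iii). After $|F_0|^2+1$ steps, Lemma 5 (with $a_i=w_i$) contradicts $\dim_DW\le|F_0|^2$. So $\dim_DV<\infty$.

**Where this stops.** Let $G$ be non-amenable. By Følner's criterion there are a finite $T\ni1$ and $c>1$ with $|TP|\ge c|P|$ for all finite $P$. For $\Theta=T^j$ we get $|\Theta F_0P|\ge c^j|P|$ for every $P$. So the upper bound for $k$ that (4) provides is at least $|F_0|^2c^j$, and no bound survives as $\Theta$ grows. The failure is in one place only: $P$ cannot be chosen almost invariant.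

**What a repair must do.** Suppose $\Theta$ is restricted to a subgroup $\Lambda$. Since $\Theta F_0P=\bigcup_{\varphi\in F_0}\varphi\cdot(\varphi^{-1}\Theta\varphi)P$, the bound comes back as soon as all the groups $\varphi^{-1}\Lambda\varphi$ $(\varphi\in F_0)$ lie in *one* amenable subgroup, for then $P$ can be taken in that subgroup. Stabilizers of points of $X$ and the groups $B_U$ will provide such $\Lambda$. But then $W$ is only a module over the group algebra of a smaller group $B$, and the other two parts of the argument break. The faithfulness argument used that $J$ is an ideal of the prime ring $R$. And the elements $\eta_i$ must now lie in $KB$, whereas Lemma 3(iii) finds them only in $KG$. Sections 5 and 6 repair these in turn.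

## 5. The lines $bhL$ with $b$ in a pointwise stabilizer

The first lemma replaces faithfulness: finitely supported elements $w$ cannot kill $hL$ if $h$ avoids finitely many cosets. To see that $h$ is needed, take the infinite dihedral group, $u=1+s$, $w=1-s$. Then $wu=1-s^2=0$, but $wtu=t+ts-t^{-1}s-t^{-1}\ne0$.

**Lemma 6.** Let $E\subseteq G$ be finite and $h\in G$ with $h^{-1}eh\notin F_0F_0^{-1}$ for all $e\in E^{-1}E\setminus\Delta$. Then $whu\ne0$ for all $0\ne w\in K[E]$. The set of $h$ violating the condition is a finite union of cosets of subgroups of infinite index.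

**Step 1: split $w$ and $u$ along cosets of $\Delta$.** Write $w=\sum_ie_iw_i$ with $e_i\in E$, $0\ne w_i\in K\Delta$ and the $e_i\Delta$ distinct, and $u=\sum_ju_jf_j$ with $f_j\in F_0$, $0\neq u_j\in K\Delta$ and the $\Delta f_j$ distinct. Then
$$whu=\sum_{i,j}e_ih\,(h^{-1}w_ih)\,u_j\,f_j .$$
As $\Delta$ is normal, $h^{-1}w_ih\in K\Delta\setminus\{0\}$, and $K\Delta$ is a domain. So each summand is nonzero.

**Step 2: show that the summands cannot cancel.** The $(i,j)$ summand is $(e_iw_i)h(u_jf_j)$, so its support consists of elements $ehf$ with $e\in E\cap e_i\Delta$ and $f\in F_0\cap\Delta f_j$. Suppose $ehf=e'hf'$ with $(e,f)$ from $(i,j)$ and $(e',f')$ from $(i',j')$. Then $h^{-1}(e'^{-1}e)h=f'f^{-1}\in F_0F_0^{-1}$. By hypothesis $e'^{-1}e\in\Delta$, and then $f'f^{-1}\in\Delta$ too because $\Delta$ is normal. So $i=i'$ and $j=j'$. The supports are disjoint, and $whu\ne0$.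

**Step 3: describe the excluded $h$.** They form the union, over the finitely many $e\in E^{-1}E\setminus\Delta$ and $f\in F_0F_0^{-1}$, of the sets $\{h:h^{-1}eh=f\}$. If $h_0$ is in this set, the set is $C_G(e)h_0$. And $C_G(e)$ has infinite index because $e\notin\Delta$. $\square$

The next lemma is the repaired count. Its bound $C=|F_0|^3$ does not depend on $U$, and this will be decisive, because $U$ is going to shrink.

**Lemma 7.** Let $U\subseteq X$ be nonempty and open, $h\in G$ and $z\in X$ with $hF_0z\subseteq U$. Then $W_h:=\sum_{b\in B_U}bhL$ satisfies $\dim_DW_h\le C$.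

**Step 1: place the conjugates in one amenable group.** Let $\Lambda=h^{-1}B_Uh$, so $W_h=h\sum_{\lambda\in\Lambda}\lambda L$. For $\varphi\in F_0$ the point $h\varphi z$ lies in $U$, so $B_U$ fixes it, and $\varphi^{-1}\Lambda\varphi=(h\varphi)^{-1}B_U(h\varphi)$ fixes $z$. Thus $\varphi^{-1}\Lambda\varphi\subseteq G_z$ for every $\varphi\in F_0$, and $G_z$ is amenable by Lemma 1(i).

**Step 2: count along a Følner set of $G_z$.** Let $\Theta\subseteq\Lambda$ be finite and nonempty, $k=\dim_D\sum_{\theta\in\Theta}\theta L$, and $T=\bigcup_{\varphi\in F_0}\varphi^{-1}\Theta\varphi$, a finite subset of $G_z$. Given $\varepsilon>0$ choose a finite nonempty $P\subseteq G_z$ with $|TP|\le(1+\varepsilon)|P|$. Then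
$$|\Theta F_0P|\le\sum_{\varphi\in F_0}|\Theta\varphi P|=\sum_{\varphi\in F_0}|\varphi^{-1}\Theta\varphi P|\le|F_0|(1+\varepsilon)|P|.$$
With (4), $k\le|F_0|^3(1+\varepsilon)$ for every $\varepsilon>0$, so $k\le C$. This holds for every finite $\Theta\subseteq\Lambda$, so $\dim_DW_h\le C$. $\square$

Lemmas 6 and 7 combine to bound the length of patterns as in Lemma 5 inside $KB_U$.

**Lemma 8.** Let $U\ne\emptyset$ be open, $B=B_U$, and $a_i,\eta_i\in KB$ $(1\le i\le m)$ with $a_i\eta_i\ne0$ for all $i$ and $a_j\eta_i=0$ for $j<i$. Then $m\le C$.

*Proof.* We look for $h$ satisfying the hypotheses of both lemmas. Let $E\subseteq B$ be finite and contain the supports of all $a_i\eta_i$. Fix $z\in X$. By Lemma 2(ii) with $O=F_0z$, the set of $h$ with $hF_0z\subseteq U$ is not contained in a finite union of cosets of subgroups of infinite index. By Lemma 6 the $h$ excluded there do lie in such a union. So there is $h$ with $hF_0z\subseteq U$ and $whu\ne0$ for all $0\ne w\in K[E]$.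

By Lemma 7 the $KB$-submodule $W=W_h$ of $V$ has $\dim_DW\le C$. Let $\rho:KB\to\operatorname{End}_D(W)$ be the action. For $0\ne w\in K[E]$ we have $whL=whuV\neq0$ and $hL\subseteq W$, so $\rho(w)\ne0$. In particular $\rho(a_i\eta_i)\ne0$, while $\rho(a_j\eta_i)=0$ for $j<i$. Lemma 5 gives $m\le C$. $\square$

## 6. Common annihilators supported on $B_U$

It remains to find elements that kill given $w_1,\dots,w_m\in I$ and lie in $KB_U$. Lemma 3(iii) gives some $y\in KG$ killed by them. The plan is to cut $y$ into pieces according to where its support sends a base point $x_0\in X$, to move most of the resulting points into $U$ by some $s$, and to use admissibility of $U$ to show that one piece is killed separately.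

**Lemma 9.** Assume $\dim_DV=\infty$. Let $w_1,\dots,w_m\in I$, $F=\bigcup_j\operatorname{supp}w_j$, and $U\ne\emptyset$ open and $F$-admissible. Then there is $0\ne\eta\in KB_U$ with $w_j\eta=0$ for all $j$.

If $F=\emptyset$ take $\eta=1$. Let $F\neq\emptyset$.

**Step 1: choose $S$ before $y$, so that $y$ works for every $s\in S$.** Let $\varepsilon=1/(1+|F|^2)$ and take the finite set $S$ from Lemma 2(i). Apply Lemma 3(iii) to the finitely many elements $w_js\in I$: there is $0\ne y\in R$ with $w_jsy=0$ for all $j$ and all $s\in S$.

**Step 2: cut $y$ along $X$ and find a piece that does not interact with points outside $U$.** Fix $x_0\in X$. Write $y=\sum_{o\in O}y_o$, where $y_o\ne0$ is the part of $y$ supported on $\{p\in G:px_0=o\}$ and $O\subseteq X$ is finite and nonempty. By the choice of $S$, applied to the uniform measure on $O$, there is $s\in S$ such that $O_2=\{o\in O:so\notin U\}$ has $|O_2|<\varepsilon|O|$. Let $O_1=O\setminus O_2$. Call $o\in O_1$ *bad* if $\varphi so=\varphi'so'$ for some $\varphi,\varphi'\in F$ and $o'\in O_2$. Then $o=s^{-1}\varphi^{-1}\varphi'so'$, so there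 are at most $|F|^2|O_2|$ bad points. Since $|O|-|O_2|-|F|^2|O_2|=|O|-|O_2|/\varepsilon>0$, some $o\in O_1$ is not bad. Fix such an $o$.

**Step 3: show $w_jsy_o=0$.** Outside $Fs\operatorname{supp}(y_o)$ the coefficients of $w_jsy_o$ are $0$ trivially. So let $k=\varphi sp$ with $\varphi\in F$, $p\in\operatorname{supp}y_o$. The coefficient of $w_jsy$ at $k$ is a sum over the pairs $(\varphi',p')\in F\times\operatorname{supp}y$ with $\varphi'sp'=k$. We claim that every such $p'$ lies in $\operatorname{supp}y_o$. Put $o'=p'x_0$. Applying $k=\varphi sp=\varphi'sp'$ to $x_0$ gives $\varphi so=\varphi'so'$. As $o$ is not bad, $o'\in O_1$, so both $so$ and $so'$ lie in $U$. The element $\psi=\varphi'^{-1}\varphi\in F^{-1}F$ satisfies $\psi so=so'$, so $\psi U\cap U\ne\emptyset$. By admissibility $\psi$ fixes $U$ pointwise, so $so=so'$ and $o=o'$. This proves the claim. Hence the coefficient of $w_jsy_o$ at $k$ equals that of $w_jsy$, which is $0$.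

**Step 4: descend from $KG$ to $KB_U$.** Put $y'=sy_o\ne0$ and $x=so\in U$. Then $w_jy'=0$ for all $j$, and $gx_0=x$ for all $g\in\operatorname{supp}y'$. Write
$$y'=\sum_t\eta_tt,\qquad w_j=\sum_cc\,\beta_{j,c},\qquad \eta_t,\beta_{j,c}\in KB_U,\ \eta_t\neq0,$$
where the $t\in\operatorname{supp}y'$ represent distinct right cosets $B_Ut$ and the $c\in F$ represent distinct left cosets $cB_U$. Then $0=w_jy'=\sum_{c,t}c\,\beta_{j,c}\eta_t\,t$, and the $(c,t)$ summand is supported on $cB_Ut$. These sets are disjoint. Indeed, let $cbt=c'b't'$ with $b,b'\in B_U$, and apply both sides to $x_0$. Since $tx_0=t'x_0=x\in U$ and $b,b'$ fix $x$, we get $cx=c'x$. So $\psi=c'^{-1}c\in F^{-1}F$ fixes $x\in U$, hence $\psi U\cap U\neq\emptyset$, hence $\psi\in B_U$ by admissibility, and $c=c'$. Then $bt=b't'$ gives $t=t'$.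

So every summand is $0$, and $\beta_{j,c}\eta_t=0$ for all $j,c,t$. Therefore $w_j\eta_t=\sum_cc\,\beta_{j,c}\eta_t=0$ for all $j$. Take $\eta=\eta_t$ for any $t$. $\square$

## 7. A chain longer than $C$: proof of Theorem 1

Suppose $\dim_DV=\infty$. We imitate the last part of the amenable case, with $U$ shrinking along the way, and then compress everything into one group algebra $KB$.

**Step 1: build the pattern.** Put $U_0=X$, which is $\emptyset$-admissible. For $i=1,\dots,C+1$, given $w_1,\dots,w_{i-1}\in I$ and a nonempty open $U_{i-1}$ admissible for the union of their supports: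

* choose $0\ne\eta_i\in KB_{U_{i-1}}$ with $w_j\eta_i=0$ for all $j<i$ (Lemma 9);
* choose $w_i\in I$ with $w_i\eta_i\ne0$ (Lemma 3(ii));
* choose a nonempty open $U_i\subseteq U_{i-1}$ admissible for $\bigcup_{j\le i}\operatorname{supp}w_j$ (shrinking, Section 1).

**Step 2: put the $\eta_i$ and the $w_i$ into one group algebra.** Let $B=B_{U_{C+1}}$. Since the $U_i$ decrease, $B$ contains every $B_{U_{i-1}}$, so all $\eta_i\in KB$. The $w_i$ need not lie in $KB$. Let $\pi:KG\to KB$ be the restriction of supports to $B$; it is a map of $KB$-bimodules, since $bB=B=Bb$ for $b\in B$. As $w_i\eta_i\ne0$, there is $g_i\in G$ with $\pi(g_iw_i\eta_i)\ne0$ (take $g_i^{-1}\in\operatorname{supp}(w_i\eta_i)$). Put $a_i=\pi(g_iw_i)\in KB$. Then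
$$a_i\eta_i=\pi(g_iw_i\eta_i)\ne0,\qquad a_j\eta_i=\pi(g_jw_j\eta_i)=0\quad(j<i).$$

**Step 3: compare with the uniform bound.** Lemma 8 with $U=U_{C+1}$ and $m=C+1$ gives $C+1\le C$, a contradiction. Hence $\dim_DV<\infty$. $\blacksquare$

## 8. Uniform right ideals and the Goldie condition

Here we prove the equivalence in Theorem 2. Let $R=KG$ be prime.

**(b)⇒(a), Step 1: find a division ring in $Q$.** The ring $Q=Q(R)$ is prime, regular and right self-injective. Let $0\ne u$ lie in a uniform right ideal of $R$, so $uR$ is uniform. By regularity $u=uqu$ for some $q\in Q$, and $uQ=eQ$ with $e=uq=e^2$. If $uq'\ne0$ with $q'\in Q$, then (1) gives $r\in R$ with $uq'r\ne0$ and $q'r\in R$, so $uq'r\in uR$. Hence every nonzero right ideal of $Q$ inside $eQ$ meets $uR$ nontrivially. So if $eQ=A\oplus A'$ with nonzero right ideals $A,A'$ of $Q$, then $A\cap uR$ and $A'\cap uR$ are nonzero with zero intersection, contradicting uniformity.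

Now an idempotent $f\in eQe$ gives $eQ=fQ\oplus(e-f)Q$, so $f\in\{0,e\}$. The ring $eQe$ is regular: if $x=exe$ and $x=xqx$, then $x=x(eqe)x$. For $0\ne x\in eQe$ and $x=xq'x$ with $q'\in eQe$, both $xq'$ and $q'x$ are nonzero idempotents of $eQe$, so both equal $e$. Thus $D:=eQe$ is a division ring.

**(b)⇒(a), Step 2: show that $Q$ is all of $\operatorname{End}_D(Qe)$.** $Q$ acts on the right $D$-space $Qe$, faithfully since $qQe=0$ forces $q=0$ in a prime ring. Given $f\in\operatorname{End}_D(Qe)$, define $QeQ\to Q$ by $\sum a_ieb_i\mapsto\sum f(a_ie)b_i$. This is well defined: if $\sum a_ieb_i=0$, then for all $x\in Q$, using $f(a_ie)=f(a_ie)e$,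
$$\sum f(a_ie)b_ixe=\sum f(a_ie)\,(eb_ixe)=f\Big(\sum a_ieb_ixe\Big)=0,$$
so $\sum f(a_ie)b_i$ annihilates $Qe$ and is $0$. The map is right $Q$-linear on the right ideal $QeQ$. By self-injectivity it is left multiplication by some $q\in Q$. Then $q\,ae=f(ae)$ for all $a$, so $q$ acts as $f$. Thus $Q\cong\operatorname{End}_D(Qe)$.

**(a)⇒(c): here Theorem 1 enters.** By Theorem 1, $Q\cong M_n(D)$ with $n<\infty$. Let $a_1R\oplus\dots\oplus a_kR\subseteq R$ with all $a_i\ne0$. We claim that $\sum a_iQ$ is direct. Otherwise, after renumbering, $a_1q_1=\sum_{i>1}a_iq_i\ne0$ with $q_i\in Q$. By (1) there is $r\in R$ with $a_1q_1r\ne0$ and all $q_ir\in R$, and then $a_1(q_1r)=\sum_{i>1}a_i(q_ir)$ contradicts directness over $R$. So $k\le n$, and $R$ has finite right uniform dimension. For the chain condition, let $A_1\subseteq A_2\subseteq\cdots$ be right annihilators in $R$, and let $S_i$ be the left annihilator of $A_i$ in $R$, so $A_i=\{x\in R:S_ix=0\}$ and $S_1\supseteq S_2\supseteq\cdots$. The right ideals $\{x\in Q:S_ix=0\}$ of $M_n(D)$ ascend, hence become constant, and so do their intersections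 $A_i$ with $R$.

**(c)⇒(b): nonsingularity from chains of annihilators.** A nonzero module of finite uniform dimension contains a uniform submodule: otherwise one could split off nonzero direct summands of submodules forever. It remains to show that $Z=\{a\in R: r(a)\text{ essential}\}$, the right singular ideal, is $0$. Choose $l\ge1$ with $r(Z^l)=r(Z^{l+1})$. Suppose $Z^{l+1}\ne0$, and among the $a\in Z$ with $Z^la\ne0$ choose one with $r(a)$ maximal. For $b\in Z$ the essential right ideal $r(b)$ meets $aR$, so there is $c$ with $ac\ne0$ and $bac=0$. Thus $r(ba)\supsetneq r(a)$, and $Z^lba=0$ by maximality. As $b\in Z$ was arbitrary, $Z^{l+1}a=0$, so $a\in r(Z^{l+1})=r(Z^l)$, a contradiction. So $Z$ is nilpotent, and $Z=0$ since $R$ is prime.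

**Left Goldie.** The map $g\mapsto g^{-1}$ induces $KG\cong(KG)^{op}$, so right Goldie implies left Goldie. Also $Q(KG)\cong M_n(D)$ with $n<\infty$ by (a) and Theorem 1.

## 9. Non-amenable groups: more equations than a Goldie ring allows

We now prove that (c) forces $G$ to be amenable. This uses a theorem of L. Bartholdi (J. Eur. Math. Soc. 21 (2019)), of which we give a full proof.

**Theorem 3.** If $G$ is non-amenable, there is an injective homomorphism of right modules $(KG)^a\to(KG)^b$ with $a>b\ge1$.

If $0<\operatorname{udim}KG<\infty$ such a map cannot exist, as it would give $a\operatorname{udim}KG\le b\operatorname{udim}KG$. So (c) implies that $G$ is amenable.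

**Step 1: a set $S$ that expands by more than a harmonic number.** By Følner's criterion there are a finite $T\ni1$ and $c>1$ with $|TP|\ge c|P|$, hence $|T^jP|\ge c^j|P|$, for all finite $P$. For large $j$ we have $1+j\log|T|<c^j$. Put $S=T^j$, $m=|S|\le|T|^j$ and $\mathsf H_m=\sum_{i=1}^m1/i\le1+\log m$. Then
$$|SP|>\mathsf H_m|P|\quad\text{for all finite }P\ne\emptyset.\tag{5}$$
Clearly $m\ge2$, since $|SP|=|P|$ if $m=1$.

**Step 2: linear data in general position.** Let $M=m!$, $\delta_i=M/i$ for $1\le i\le m$, $\delta_{m+1}=0$, $d_i=\delta_i-\delta_{i+1}$, and $N=M\mathsf H_m+1$. As $\mathsf H_m\le m-\tfrac12$ and $M\ge2$, we have $2\le N\le mM$. Let $K'\supseteq K$ be a finite field extension (or $K$ itself) with $|K'|\ge mM$. Vandermonde determinants with distinct parameters in $K'$ give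

* for each $i\le m$, vectors $v_s^{(i)}\in K'^{\,i}$ $(s\in S)$, any $i$ of which are independent;
* functionals $\ell_{s,a}$ on $K'^{\,N}$ $(s\in S,\ 1\le a\le M)$, any $N$ of which are independent.

**Step 3: the map.** Let $\lambda_s^{(i)}=(\ell_{s,a})_{\delta_{i+1}<a\le\delta_i}:K'^{\,N}\to K'^{\,d_i}$, let $Y=\bigoplus_{i=1}^mK'^{\,i}\otimes K'^{\,d_i}$, and let $\alpha_s(\xi)=\sum_iv_s^{(i)}\otimes\lambda_s^{(i)}(\xi)\in Y$ for $\xi\in K'^{\,N}$. Summation by parts gives $\dim Y=\sum_ii(\delta_i-\delta_{i+1})=\sum_i\delta_i=M\mathsf H_m=N-1$. View elements of $(K'G)^N$ as finitely supported functions $x:G\to K'^{\,N}$, with $(xg)(k)=x(kg^{-1})$, and define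
$$(\mathcal Tx)(k)=\sum_{s\in S}\alpha_s\big(x(s^{-1}k)\big)\in Y .$$
This is right $K'G$-linear, since $(\mathcal T(xg))(k)=\sum_s\alpha_s(x(s^{-1}kg^{-1}))=(\mathcal Tx)(kg^{-1})$. So it is a map $(K'G)^N\to(K'G)^{N-1}$.

**Step 4: injectivity.** Let $x\ne0$, $P=\operatorname{supp}x$ and $J_k=\{t\in S:t^{-1}k\in P\}$. Each $k\in SP$ is written as $sf$ with $(s,f)\in S\times P$ in exactly $|J_k|$ ways, so by (5)
$$\sum_{f\in P}\sum_{s\in S}\frac1{|J_{sf}|}=|SP|>\mathsf H_m|P|.$$
So some $f\in P$ has $\sum_s1/|J_{sf}|>\mathsf H_m$. Suppose $\mathcal Tx=0$. Let $s\in S$, $k=sf$, $j(s)=|J_k|$. The component of $(\mathcal Tx)(k)=0$ in $K'^{\,i}\otimes K'^{\,d_i}$ says $\sum_{t\in J_k}v_t^{(i)}\otimes\lambda_t^{(i)}(x(t^{-1}k))=0$. For $i\ge j(s)$ the vectors $v_t^{(i)}$ $(t\in J_k)$ are independent, so every $\lambda_t^{(i)}(x(t^{-1}k))=0$. Take $t=s$, which is in $J_k$ because $s^{-1}k=f\in P$: thus $\lambda_s^{(i)}(x(f))=0$ for all $i$ with $j(s)\le i\le m$. Together these say $\ell_{s,a}(x(f))=0$ for all $a\le\delta_{j(s)}$. The number of functionals obtained, over all $s$, is $\sum_sM/j(s)$, an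 integer larger than $M\mathsf H_m=N-1$, so at least $N$. Any $N$ of them are independent on $K'^{\,N}$, so $x(f)=0$, contradicting $f\in P$. Hence $\mathcal T$ is injective.

**Step 5: return to $K$.** With $d=[K':K]$ we have $K'G\cong(KG)^d$ as right $KG$-modules. So $\mathcal T$ is an injection $(KG)^{Nd}\to(KG)^{(N-1)d}$, and $(N-1)d\ge1$. $\square$

## 10. Rank as a density along Følner nets

Assume (a)–(c). So $Q=M_n(D)=\operatorname{End}_D(V)$ with $\dim_DV=n$, and $G$ is amenable. As in Lemma 3(i) there is $u\in R$ of rank one; put $L=uV$, $F=\operatorname{supp}u$. In place of arguments with infinite dimension we need that $V$ has no proper $R$-submodules.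

**Lemma 10.** (i) Every regular element of $R$ is invertible in $Q$, and every $q\in Q$ is $bc^{-1}$ with $b,c\in R$, $c$ regular. (ii) The only $R$-invariant $D$-subspaces of $V$ are $0$ and $V$. Hence $\sum_ggL=V$ and $\bigcap_g\ker(ug)=0$.

*Proof.* (i) Let $c\in R$ be regular. If $cq=0$ with $0\ne q\in Q$, density gives $r\in R$ with $0\ne qr\in R$ and $c(qr)=0$, a contradiction. So $c$ has zero right annihilator in $M_n(D)$, and is invertible. Given $q\in Q$, the right ideal $\{r\in R:qr\in R\}$ is essential in $R$: for $0\ne p\in R$, (1) applied to $p$ and the elements $p$, $qp$ gives $r$ with $0\ne pr\in R$ and $q(pr)\in R$. By Goldie's theorem it contains a regular $c$, and $q=(qc)c^{-1}$.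

(ii) Let $V_1$ be $R$-invariant and $c\in R$ regular. Then $cV_1\subseteq V_1$, and $c$ is injective on the finite dimensional $V_1$, so $cV_1=V_1=c^{-1}V_1$. By (i), $V_1$ is $Q$-invariant, so $V_1\in\{0,V\}$. The subspace $\sum_ggL$ is $R$-invariant and nonzero. The subspace $\bigcap_g\ker(ug)$ is $R$-invariant and not $V$, since $u\ne0$. (Scalars $\alpha\in K$ commute with $u$ and $g$, so they preserve both.) $\square$

Let $(P_i)$ be a Følner net. For $b\in R$ and finite $T\subseteq G$, since $K[TP_i]\subseteq K[P_i]+K[TP_i\setminus P_i]$ and $|TP_i\setminus P_i|\le\sum_{t\in T}|tP_i\setminus P_i|$,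
$$\dim_KbK[TP_i]\le\dim_KbK[P_i]+o(|P_i|).\tag{6}$$
Let $a\in R$ have rank $r$, and put $m_i=\dim_KuK[P_i]$. For $r=0$ formula (2) is trivial, so let $r\ge1$.

**Step 1: lower bound, by fitting $r$ copies of $uR$ into $aR$.** By Lemma 10, $aV=\sum_gagL$, so there are $g_1,\dots,g_r\in G$ with $ag_1L,\dots,ag_rL$ independent lines. Then $\sum_kag_kuR$ is direct, since the images of elements of $ag_kuR$ lie in $ag_kL$. Each $x\mapsto ag_kx$ is injective on $uR$: the elements of $uR$ have image in $L$, and $ag_k$ is injective on $L$ because $ag_kL$ is a line. With $T=\bigcup_kg_kF$ and (6),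
$$r\,m_i=\dim_K\sum_kag_kuK[P_i]\le\dim_KaK[TP_i]\le\dim_KaK[P_i]+o(|P_i|).$$

**Step 2: upper bound, by embedding $aR$ into $r$ copies of $uR$'s ambient image.** Since $\bigcap_g\ker(ug)=0$ and each $ug$ has rank one, we can choose $t_1,\dots,t_r\in G$ one at a time so that each lowers the dimension of $aV\cap\bigcap_k\ker(ut_k)$ by one. In the end $aV\cap\bigcap_{k\le r}\ker(ut_k)=0$. Hence $x\mapsto(ut_kx)_k$ is injective on $aR$: if all $ut_kx=0$, then $xV$ lies in this intersection. Therefore, using (6),
$$\dim_KaK[P_i]\le\sum_{k=1}^r\dim_KuK[t_k\operatorname{supp}(a)P_i]\le r\,m_i+o(|P_i|).$$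

**Step 3: normalize.** So $\dim_KaK[P_i]=r\,m_i+o(|P_i|)$. The case $a=1$, of rank $n$, gives $|P_i|=n\,m_i+o(|P_i|)$, that is, $m_i/|P_i|\to1/n$. Hence $\dim_KaK[P_i]/|P_i|\to r/n$, which is (2).

## 11. Finite subgroups, small supports, and the groups $\mathbb Z[H]\rtimes H$

**Finite subgroups.** The aim is to compute the rank of $\hat H=\sum_{h\in H}h$ from (2), for a finite subgroup $H\le G$. The element $\hat Hp$ depends only on the coset $Hp$ and is supported on it. So $\dim_K\hat HK[P]$ is the number of cosets $Hp$ meeting $P$, which is $|HP|/|H|$. Since $|P_i|\le|HP_i|\le|P_i|+o(|P_i|)$, (2) gives $\operatorname{rank}(\hat H)/n=1/|H|$. So $\operatorname{rank}\hat H=n/|H|$, and $|H|$ divides $n$.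

**Small supports.** If $u$ has rank one and support $F$, then (3) says $\dim_KuK[P_i]/|P_i|\ge1/|F^{-1}F|$, and (2) gives $1/n\ge1/|F^{-1}F|$, that is, $n\le|F^{-1}F|$.

**Non-amenable groups and unbounded finite subgroups.** Let $KG$ be prime and right nonsingular with $Q(KG)$ a full linear ring. Then (a) holds, so $G$ is amenable and all finite subgroups have order at most $n$. This is the last statement after Theorem 2.

**A family of examples.** Let a finite group $H$ of order $n$ act faithfully on $A\cong\mathbb Z^k$ $(k\ge1)$ and $G=A\rtimes H$. We show that $KG$ is prime and $Q(KG)\cong M_n(K(A)^H)$, where $K(A)$ is the field of fractions of the domain $K[A]$.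

*Primeness.* A finite normal subgroup $N$ has $N\cap A=1$, so $[N,A]\subseteq N\cap A=1$. Since $H$ acts faithfully, $C_G(A)=A$, so $N\subseteq A$ and $N=1$. By Connell's theorem $KG$ is prime.

*A ring of fractions.* The ring $KG$ is the skew group ring $K[A]*H$, and the nonzero elements of $K[A]^H$ are central in it. They are not zero divisors, as $KG$ is a free $K[A]$-module. Every $0\neq f\in K[A]$ divides $\prod_{h\in H}h(f)\in K[A]^H$. So localizing at the nonzero elements of $K[A]^H$ gives $K(A)*H$. This ring acts on $K(A)$ by multiplication and by the automorphisms $h$, linearly over $K(A)^H$. The action is faithful because distinct automorphisms are linearly independent over $K(A)$ (Dedekind). Since $[K(A):K(A)^H]=n$ (Artin), both $K(A)*H$ and $\operatorname{End}_{K(A)^H}(K(A))$ have dimension $n^2$ over $K(A)^H$. So $K(A)*H\cong\operatorname{End}_{K(A)^H}(K(A))\cong M_n(K(A)^H)$.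

*Identification with $Q(KG)$.* Every element of $K(A)*H$ is $xz^{-1}$ with $x\in KG$ and $0\ne z\in K[A]^H$. If $c\in KG$ is regular and $cxz^{-1}=0$, then $cx=0$ and $x=0$; so $c$ is invertible in the Artinian ring $K(A)*H$. Thus $KG$ is a right order in $M_n(K(A)^H)$ and is right Goldie by Goldie's theorem. By Lemma 10(i), $Q(KG)$ is also the ring of right fractions of $KG$ with respect to its regular elements, and that ring is unique up to isomorphism over $KG$. So $Q(KG)\cong M_n(K(A)^H)$.

For $A=\mathbb Z$ and $H$ of order two acting by inversion this is the infinite dihedral group of Section 3.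

**Sharpness; every $n$ occurs.** Let $n\ge1$, let $H$ be any group of order $n$, and let $A=\mathbb Z[H]$ be its free abelian regular module, on which $H$ acts faithfully. Then $Q(KG)\cong M_n(K(A)^H)$, over every field $K$. The element $u=\hat H$ has rank $n/|H|=1$; directly, it acts on $K(A)$ as the trace $f\mapsto\sum_hh(f)$, which is nonzero by Dedekind and has values in the line $K(A)^H$. Its support is $F=H$, so $|F^{-1}F|=|H|=n$. The bound $n\le|F^{-1}F|$ is attained for every $n$. This completes the proof of Theorem 2. $\blacksquare$
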